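# Syntactic multilinear formulas that no narrow branching program can imitate

## 1. Turning a formula into a narrow program

Take a polynomial given by a small formula in which no multiplication ever has the same variable on both sides. Can it be computed by a small branching program with a bounded number of nodes per layer, which likewise never meets a variable twice along a path? The answer one would first guess is yes. Without the condition on repeated variables it is yes, by an argument of a few lines given below. We test the guess on small cases, run that argument, and see where it breaks. The guess turns out to be wrong.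

**Definition (circuits and formulas).** Fix a field $K$, on which we make no assumption. An *arithmetic circuit* over $K$ is a directed acyclic graph whose input nodes carry variables or constants of $K$ and whose internal gates are $+$ or $\times$ gates of fan-in $2$. It is *syntactic multilinear* if for every gate $g=g_1\times g_2$ the sets of variables occurring below $g_1$ and below $g_2$ are disjoint. A *formula* is a circuit in which every gate has fan-out at most $1$. A circuit is *layered* if its gates are partitioned into layers $L_1,\dots,L_d$ so that each wire into a gate of $L_{i+1}$ comes from a gate of $L_i$ or from an input node; its *width* is $\max_i|L_i|$, and input nodes are not counted.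

**Definition (branching programs).** An *algebraic branching program* (ABP) is a layered directed acyclic graph with a source $s$ and a sink $t$, edges only between consecutive layers (parallel edges are allowed), and each edge labelled by a variable or a constant. It computes the sum over all $s$–$t$ paths of the product of the labels on the path. Its *width* is the maximum number of nodes in a layer. It is *syntactic multilinear* (an sm-ABP) if no variable occurs more than once on any $s$–$t$ path.

**Definition (classes).** Families $(f_m)_{m\ge1}$ consist of polynomials over $K$ with $\mathrm{poly}(m)$ variables and degree $\mathrm{poly}(m)$.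

- $\text{sm-VBWBP}$: families with sm-ABPs of constant width and polynomial size.
- $\text{sm-VNC}^1$: families with syntactic multilinear circuits of polynomial size and depth $O(\log m)$; equivalently, with polynomial-size syntactic multilinear formulas.
- $\text{sm-VsSC}^0$: families with layered syntactic multilinear circuits of constant width and polynomial size.

We take as known, as the source does, that $\text{sm-VBWBP}=\text{sm-VsSC}^0$ and $\text{sm-VBWBP}\subseteq\text{sm-VNC}^1$. The guess is that this inclusion is an equality. Logarithms are to base $2$.

**Width 1.** With one node per layer, all edges between two consecutive layers are parallel, so the program is a product of affine linear forms, and these have disjoint variable sets in an sm-ABP. Thus $x_1x_2+x_3x_4$ is out of reach: it is linear in $x_1$ with coefficients $x_2$ and $x_3x_4$, which have no common factor, so it is irreducible. In width $2$ it is easy: use two disjoint paths, one for each monomial. In the same way $1+xx'$ has width $2$ and two edge-levels.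

**Products and sums.** A product of sm-ABPs on disjoint variable sets is obtained by concatenation, identifying the sink of one with the source of the next; the width does not grow. Sums cost a little.

**Lemma 1 (sums by tracks).** Let $G_1,\dots,G_h$ be sm-ABPs of width $\le\omega$, each with a single source in its first layer and a single sink in its last, and with $\mathrm{len}(G_c)\ge1$ edge-levels. Let $\lambda_c$ be a constant, or a variable not occurring in $G_c$. Then $\sum_c\lambda_cG_c$ has an sm-ABP with single source and sink, of width $\le\omega+2$, with $\sum_c(1+\mathrm{len}(G_c))+1$ edge-levels.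

*Proof.* Place $G_1,\dots,G_h$ one after another: $G_c$ occupies layers $\tau_c,\dots,\tau_c+\mathrm{len}(G_c)$, where $\tau_1=1$ and $\tau_{c+1}=\tau_c+\mathrm{len}(G_c)+1$. Add a *start track*: one node in each of the layers $0,\dots,\tau_h-1$, consecutive ones joined by edges labelled $1$; its first node is the new source. From the start node in layer $\tau_c-1$ an edge labelled $\lambda_c$ enters the source of $G_c$. Add a *done track*: one node in each layer from $\tau_1+\mathrm{len}(G_1)+1$ to the last layer $\tau_h+\mathrm{len}(G_h)+1$, joined by edges labelled $1$; its last node is the new sink. From the sink of $G_c$ an edge labelled $1$ enters the done node in the next layer. Each layer meets at most one $G_c$, so the width is at most $\omega+2$. A source–sink path leaves the start track exactly once, into one $G_c$, and then moves to the done track. So the program computes $\sum_c\lambda_cG_c$, and no variable repeats on a path. $\square$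

Hence a syntactic multilinear formula of depth $d$ has an sm-ABP of width $\le 2d+1$: a leaf is one edge, products keep the width, and sums add $2$. The length satisfies $l(0)=1$, $l(d)\le2l(d-1)+3$, so $l(d)\le4\cdot2^d-3$. So formulas whose depth is bounded have bounded width, and $\text{sm-VNC}^1$ has polynomial size and width $O(\log m)$. To confirm the guess we must get rid of the growth of the width with the nesting of sums.

**Bounded width without the multilinear condition.** Let $E_{ij}(a)$, for $i\ne j$ in $\{1,2,3\}$, be the $3\times3$ identity matrix with an additional entry $a$ at position $(i,j)$. A product of $3\times 3$ matrices is a width-3 ABP: the $l$-th matrix labels the edges from layer $l-1$ to layer $l$, and the $(1,3)$ entry of the product is the sum over paths from node $1$ to node $3$. For distinct $i,j,k$,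
$$E_{ij}(f+g)=E_{ij}(f)E_{ij}(g),\qquad E_{ij}(f)E_{jk}(g)E_{ij}(-f)E_{jk}(-g)=E_{ik}(fg).$$
For the second identity, write $e_{ij}$ for matrix units: the first two factors multiply to $I+fe_{ij}+ge_{jk}+fg\,e_{ik}$, the last two to $I-fe_{ij}-ge_{jk}+fg\,e_{ik}$, and in the product of these the coefficient of $e_{ik}$ is $fg+fg-fg$, while the other terms cancel. A label $-x$ is no problem, since $E_{ij}(-x)=D_jE_{ij}(x)D_j$, where $D_j$ is the identity with its $j$-th diagonal entry replaced by $-1$. By induction a formula of depth $d$ is an entry of a product of at most $4^d$ matrices $E_{ij}(\pm\text{leaf})$. This is the Ben-Or–Cleve theorem: logarithmic depth gives width $3$ and polynomial size.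

**Where it breaks.** The product rule uses each factor twice. Apply it to $(gh)y$ with variables $g,h,y$:
$$E_{13}(ghy)=\underbrace{E_{13}(g)E_{32}(h)E_{13}(-g)E_{32}(-h)}_{E_{12}(gh)}\;E_{23}(y)\;\underbrace{E_{13}(-g)E_{32}(h)E_{13}(g)E_{32}(-h)}_{E_{12}(-gh)}\;E_{23}(-y).$$
There is a path $1\to3$ (first matrix, $g$), $3\to2$ (second, $h$), $2\to3$ (fifth, $y$), $3\to2$ (seventh, $h$), $2\to3$ (tenth, $-y$), staying put at the other matrices. It contributes $-gh^2y^2$. Such contributions cancel in the sum, but $h$ and $y$ occur twice on a path, so the program is not syntactic multilinear. Of course $ghy$ itself needs only width $1$; what is lost is the device that kept nested formulas at bounded width. We now show that nothing can replace it.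

## 2. The separation, with explicit bounds

For $k\ge1$ put $n=2^{2^k}$ and $b_j=n^{2^{-j}}=2^{2^{k-j}}$ for $0\le j\le k$, so $b_j=b_{j+1}^2$. For $1\le r\le k$, Section 4 defines an explicit polynomial $F_{k,r}$ in variables $x_1,\dots,x_n$ and auxiliary variables $\Lambda$.

**Theorem 1.** Let $f_m=F_{k,k}$ with $k$ maximal such that $2^{2^k}\le m$ (and $f_m=0$ for $m<4$). Then $(f_m)\in\text{sm-VNC}^1\setminus\text{sm-VBWBP}$.

Hence $\text{sm-VBWBP}\subsetneq\text{sm-VNC}^1$ over every field $K$ and, by the known equality, also $\text{sm-VsSC}^0\subsetneq\text{sm-VNC}^1$.

**Theorem 2.** Let $w\ge1$ and $Q=n^{5^{-w}}$. Assume $Q\ge2^{2000w^2}$ and $b_{r-1}\le Q^{5/2}$. Then every syntactic multilinear ABP of width $\le w$ computing $F_{k,r}$ has at least $2^{Q/(4w)}$ nodes.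

**Theorem 3.** $F_{k,r}$ has syntactic multilinear ABPs of width $\le2r+2$ and size $\mathrm{poly}(n)$. Consequently:

- (a) For every fixed $w\ge1$, $F_{k,3w}$ ($k\to\infty$) has polynomial-size sm-ABPs of width $6w+2$, but sm-ABPs of width $w$ need $2^{n^{5^{-w}}/(4w)}$ nodes for large $k$.
- (b) $F_{k,k}$ is computable by polynomial-size sm-ABPs of width $2\log\log n+2$. For large $k$, width $\le\frac14\log\log n$ forces size $\ge2^{2^{(\log n)^{0.4}}}$.

Theorem 3 is not needed for the separation; it shows how sharp Theorem 2 is.

## 3. Rank under a partition of the variables

Let $L\supseteq K$ be a field and let $[n]=Y\sqcup Z$ be a partition; we identify $x_i$ with $i$.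

**Definition (relative rank, imbalance).** For $X\subseteq[n]$ and $g\in L[X]$ multilinear, let $M_g$ be the matrix whose rows are indexed by the multilinear monomials in $Y\cap X$, whose columns are indexed by those in $Z\cap X$, and whose entry at $(\mathfrak m,\mathfrak m')$ is the coefficient of $\mathfrak m\mathfrak m'$ in $g$. Put
$$\rho_X(g)=\frac{\mathrm{rank}_L(M_g)}{2^{|X|/2}},\qquad \mathrm{imb}(X)=|X\cap Y|-|X\cap Z|.$$

For example, if $X=\{x,x'\}$ with $x\in Y$, $x'\in Z$, then $M_{1+xx'}$ is the $2\times2$ identity and $\rho_X(1+xx')=1$. If both $x,x'\in Y$, the matrix is a $4\times1$ column, and $\rho_X(1+xx')=\frac12$. We use five rules.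

- (R1) If $g\in L[X']$ and $X'\subseteq X$, then $\rho_X(g)=2^{-|X\setminus X'|/2}\rho_{X'}(g)$. The matrix is only padded with zeros.
- (R2) $\rho_X(g+h)\le\rho_X(g)+\rho_X(h)$.
- (R3) If $g\in L[X]$, $h\in L[X']$ and $X\cap X'=\emptyset$, then $\rho_{X\cup X'}(gh)=\rho_X(g)\rho_{X'}(h)$, because $M_{gh}=M_g\otimes M_h$.
- (R4) $\rho_X(g)\le2^{-|\mathrm{imb}(X)|/2}\le1$. The rank is at most $2^{\min(|X\cap Y|,|X\cap Z|)}$, and this minimum is $(|X|-|\mathrm{imb}(X)|)/2$.
- (R5) If $g$ is affine linear, its rank is at most $2$, so $\rho_X(g)\le2^{1-|X|/2}$. Write $g$ as a polynomial in $Y\cap X$ plus one in $Z\cap X$; the first has a matrix with one nonzero column, the second with one nonzero row.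

**A fixed partition proves nothing.** A natural plan is to fix one partition, take a polynomial of relative rank $1$, and show that narrow programs have small relative rank. This fails at once: if $Y=\{y_1,\dots,y_{n/2}\}$ and $Z=\{z_1,\dots,z_{n/2}\}$, then $\prod_i(1+y_iz_i)$ has relative rank $1$ by (R3), and it has an sm-ABP of width $2$. The program just reads matched variables together. So we want a polynomial that has full rank for many partitions, so many that no program can suit them all.

**Width 1, four variables, by hand.** Let $\lambda_1,\lambda_2,\lambda_3$ be new variables, $L=K(\lambda_1,\lambda_2,\lambda_3)$, and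
$$F=\lambda_1(1+x_1x_2)(1+x_3x_4)+\lambda_2(1+x_1x_3)(1+x_2x_4)+\lambda_3(1+x_1x_4)(1+x_2x_3).$$
Every partition with $|Y|=|Z|=2$ splits both pairs of one of the three matchings. Setting the corresponding $\lambda$ to $1$ and the others to $0$ turns $M_F$ into a tensor product of two $2\times 2$ identity matrices (up to order), so $\det M_F\ne0$ and $\rho_{[4]}(F)=1$ for all these partitions. Now let a width-1 program over $L$, in which no $x_i$ occurs twice on a path, compute $F$. It is a product of affine linear forms $\ell_i$ with disjoint variable sets $X_i$, whose union is $[4]$ because $F$ depends on every variable. By (R3), full rank forces $\rho_{X_i}(\ell_i)=1$ for all $i$. If $|X_i|\ge3$, (R5) gives $\rho\le2^{-1/2}$; if $|X_i|=1$, then $\mathrm{imb}(X_i)$ is odd and (R4) gives $\rho\le2^{-1/2}$. So the nonempty $X_i$ are two disjoint pairs. Take $Y$ to be one of them and $Z$ the other: then $|\mathrm{imb}(X_i)|=2$ and the rank is not full. This is a contradiction, so width $1$ fails.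

The general proof has the same form: the polynomial has full rank for a random partition, while each narrow program has small *expected* relative rank. Two demands compete. The partitions must be random enough to unbalance every piece of every narrow program, and structured enough for the polynomial to be a small formula.

## 4. Polynomials built from parallel classes of lines

A *level-$j$ block* is a set of $b_j$ of the variables $x_i$. The affine plane $\mathbb F_q^2$ has $q^2$ points; its lines fall into $q+1$ parallel classes, each of which partitions the plane into $q$ lines of $q$ points; and any two distinct points lie on exactly one line. This last fact makes the matching below uniform.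

**Definition (classes of a block).** The unique level-0 block is $[n]$. For each level-$j$ block $b$ with $0\le j\le r-1$ fix certain partitions of $b$, its *classes*:

- If $j<r-1$, put $q=b_{j+1}$, a power of $2$ with $q\ge4$. Then $|b|=q^2$; identify $b$ with $\mathbb F_q^2$. The classes are the $q+1$ parallel classes of lines; the lines are level-$(j+1)$ blocks.
- If $j=r-1$, identify $b$ with $\mathbb F_2^e$, where $e=\log b_{r-1}\ge2$. The classes are indexed by $c\in\mathbb F_2^e\setminus\{0\}$; class $c$ partitions $b$ into the pairs $\{a,a+c\}$.

**Definition (the polynomial $F_{k,r}$).** Consider a tree of nodes, each carrying a block. The root carries $[n]$. A node $\nu$ at level $j<r-1$ has one child for each class $c$ of its block and each line of class $c$, and the child carries that line. For every node $\nu$ and class $c$ of its block take a fresh variable $\lambda_{\nu,c}$, and let $\Lambda$ be the set of all of them. Put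
$$F_\nu=\sum_c\lambda_{\nu,c}\prod_{\mu\text{ child of }\nu\text{ in class }c}F_\mu\quad(j<r-1),\qquad F_\nu=\sum_c\lambda_{\nu,c}\prod_{\{x,x'\}\in\text{class }c}(1+xx')\quad(j=r-1),$$
and $F_{k,r}=F_{\mathrm{root}}$.

For $k=r=1$ this is the four-variable polynomial of Section 3. For $k=r=2$ we have $n=16$ and $b_1=4$: the root block is $\mathbb F_4^2$ with $5$ classes of $4$ lines, and each line of $4$ points has $3$ classes of $2$ pairs. A choice of class at the root and at the four chosen lines gives a perfect matching of $[16]$, in $5\cdot3^4=405$ ways of choosing.

**Step 1: membership in $\text{sm-VNC}^1$.** We check that $F_{k,r}$ is a small, shallow formula. The definition is a formula, and it is syntactic multilinear because the blocks of one class are disjoint and different nodes have different $\lambda$'s. Let $T(b_j)$ be the number of leaves of the formula of a level-$j$ node. With $N=b_{r-1}\ge4$ there are $N-1$ classes of $N/2$ pairs, and each factor $1+xx'$ has $3$ leaves, so $T(N)=(N-1)(1+\frac32N)\le N^3$. For $j<r-1$ and $q=b_{j+1}\ge4$, if $T(q)\le q^3$, then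
$$T(q^2)=(q+1)(1+qT(q))\le(q+1)(1+q^4)=q^5+q^4+q+1\le q^6.$$
So there are at most $n^3$ leaves, and in particular at most $n^3$ variables and degree at most $n^3$. Replace each large sum and product by a balanced binary tree. At level $j$ the fan-ins are at most $b_j$, so level $j$ contributes depth $O(\log b_j)=O(2^{k-j})$, and the total depth is $O(2^k)=O(\log n)$. In Theorem 1 we have $n\le m$, so $(f_m)\in\text{sm-VNC}^1$.

**One level is not enough.** The simplest candidate is $r=1$, a single sum over the matchings $\{a,a+c\}$ of $\mathbb F_2^{\log n}$. It has full rank for many partitions, as Section 5 will show. But each product of factors $1+xx'$ has width $2$, so Lemma 1 computes $F_{k,1}$ in width $4$ and polynomial size. In Theorem 2 the hypothesis $b_{r-1}\le Q^{5/2}$ excludes this case: for $r=1$ it would say $n\le n^{(5/2)5^{-w}}$, which is false. Several levels, that is, several scales of blocks, are essential.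

## 5. The random matching carried by the tree

**Definition (random partition).** Choose independently for every node $\nu$ a uniform class $c_\nu$ of its block. The root is *realized*; if a node $\nu$ at level $<r-1$ is realized, then its children in class $c_\nu$ are realized. The blocks of the realized level-$j$ nodes partition $[n]$. The pairs of the classes chosen at the realized level-$(r-1)$ nodes form a perfect matching of $[n]$, and every realized block is a union of matched pairs. Finally, independently for each pair, a fair coin decides which element goes to $Y$ and which to $Z$. So $[n]=Y\sqcup Z$ with $|Y|=|Z|=n/2$.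

**Lemma 2 (uniform partners).** Let $0\le j\le r-1$ and condition on the choices at all levels $<j$. Then the matchings inside different realized level-$j$ blocks are independent, and for $x$ in such a block $b$ the partner of $x$ is uniform on $b\setminus\{x\}$.

*Proof.* The choices at levels $<j$ determine which level-$j$ nodes are realized. The matching inside the block of a realized level-$j$ node $\nu$ is a function of the choices in the subtree of $\nu$. These subtrees are disjoint, and the choices at levels $\ge j$ are independent of each other and of those at levels $<j$. This gives independence.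

It remains to show, for any level-$j$ node $\nu$ with block $b$, that the matching of $b$ defined by the choices in the subtree of $\nu$ gives $x$ a uniform partner. We use downward induction on $j$. For $j=r-1$ the partner is $x+c$ with $c\ne0$ uniform. Let $j<r-1$, $q=b_{j+1}$ and $x'\ne x$ in $b$. A unique line contains $x$ and $x'$, and its class is chosen at $\nu$ with probability $\frac1{q+1}$. Independently, by induction, the choices in the subtree of the child carrying this line match $x$ with $x'$ with probability $\frac1{q-1}$. If another class is chosen, $x$ and $x'$ lie in different child blocks and are not matched. So the probability is $\frac1{q+1}\cdot\frac1{q-1}=\frac1{q^2-1}=\frac1{|b|-1}$. $\square$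

For $k=r=2$, each of the $15$ other points is the partner of $x$ with probability $\frac15\cdot\frac13=\frac1{15}$.

From now on $L=K(\Lambda)$.

**Lemma 3 (full rank).** $\rho_{[n]}(F_{k,r})=1$ for every partition in the support of the random partition. In particular $F_{k,r}$ depends on every $x_i$.

*Proof.* Set $\lambda_{\nu,c_\nu}=1$ for all $\nu$ and all other $\lambda$'s to $0$. Then $F_{k,r}$ becomes $\prod(1+xx')$ over the matched pairs. Each pair has one element in $Y$ and one in $Z$, so the matrix of the product is a tensor product of $n/2$ identity matrices of size $2$ (up to the order of rows and columns), and its determinant is nonzero. So the determinant of the $2^{n/2}\times2^{n/2}$ matrix $M_{F_{k,r}}$, an element of $K[\Lambda]$, has a nonzero specialization and is itself nonzero. If $F_{k,r}$ did not involve $x_i$, the matrix would have a zero row or a zero column, namely the one indexed by the monomial $x_i$. $\square$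

## 6. Many small disjoint sets are unbalanced together

A program will present us with many disjoint sets of variables, each much smaller than a block of some scale $B$. An element of such a set rarely has its partner in the same set, so the imbalance of the set is mostly a sum of many independent signs, and it is unlikely to be bounded by a constant. We need this for almost all of the sets at once, with failure probability exponentially small in their number. The difficulty is dependence: a matched pair joining two of our sets contributes to both imbalances. A maximum cut removes it.

**Lemma 4 (central binomial bound).** $\binom e{\lfloor e/2\rfloor}2^{-e}\le1/\sqrt e$ for $e\ge1$.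

*Proof.* Let $a_m=\binom{2m}m4^{-m}=\prod_{i\le m}\frac{2i-1}{2i}$. Since $2m+1=\prod_{i\le m}\frac{2i+1}{2i-1}$, we get $a_m^2(2m+1)=\prod_{i\le m}\frac{(2i-1)(2i+1)}{(2i)^2}\le1$. This settles $e=2m$. For $e=2m+1$ we have $\binom{2m+1}m=\frac12\binom{2m+2}{m+1}$, so $\binom{2m+1}m2^{-2m-1}=a_{m+1}\le1/\sqrt{2m+3}$. $\square$

We also recall Hoeffding's inequality: if $Z_b$ are independent with $0\le Z_b\le m_b$, then $\Pr[\sum Z_b-\mathbb E\sum Z_b\ge t]\le\exp(-2t^2/\sum m_b^2)$ for $t>0$.

**Lemma 5 (imbalance).** Let $0<\eta\le1$, $B=b_j$ with $0\le j\le r-1$, $S=\eta B/320$, let $T\ge1$ be an integer with $T\sqrt{40/S}\le2^{-8/\eta}$, and let $q\ge p\ge0$ be integers. Let $X_1,\dots,X_p\subseteq[n]$ be fixed disjoint sets with $S/10\le|X_i|\le2S$. Then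
$$\Pr\big[\#\{i:|\mathrm{imb}(X_i)|<T\}\ge\eta q\big]\le e^{-\eta^3q/2048000}+2^{1-q}.$$

*Proof.* If $q=0$ the right side exceeds $1$. If $q>p=0$ the event is empty. So let $p\ge1$. Let $W'=\bigcup X_i$. Call $x\in X_i$ *inner* if its partner lies in $X_i$, and *crossing* otherwise. If the event holds, then at least one of the following holds:

1. at least $\eta q/2$ indices $i$ have $\ge|X_i|/2$ inner elements;
2. at least $\eta q/2$ indices $i$ have $<|X_i|/2$ inner elements and $|\mathrm{imb}(X_i)|<T$.

**Step 1: few inner elements.** We bound the probability of (1) by concentration over the blocks. If (1) holds, the number $Z^*$ of inner elements is at least $\frac{\eta q}2\cdot\frac S{20}=\frac{\eta qS}{40}$. Condition on the choices at levels $<j$ and write $Z^*=\sum_bZ_b$ over the realized level-$j$ blocks $b$, where $Z_b$ counts inner elements in $b$. Partners lie in the same block, so by Lemma 2 the $Z_b$ are independent, and $0\le Z_b\le m_b:=|W'\cap b|$. An element $x\in X_i\cap b$ is inner with probability $\frac{|X_i\cap b|-1}{B-1}\le\frac{2S-1}{B-1}\le\frac{2S}B$, where the last inequality uses $2S\le B$. Hence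
$$\mathbb EZ^*\le|W'|\frac{2S}B\le\frac{4qS^2}B=\frac{\eta qS}{80},\qquad\sum_bm_b^2\le B|W'|\le2BSq.$$
So (1) requires $Z^*$ to exceed its mean by at least $t=\eta qS/80$. By Hoeffding's inequality the probability is at most
$$\exp\Big(-\frac{2t^2}{2BSq}\Big)=\exp\Big(-\frac{\eta^2qS}{6400B}\Big)=\exp\Big(-\frac{\eta^3q}{2048000}\Big).$$

**Step 2: making the imbalances independent.** We treat (2). Condition on the matching; only the coins remain random. Let $I_0$ be the set of $i\in\{1,\dots,p\}$ with fewer than $|X_i|/2$ inner elements. For $i\in I_0$ at least $|X_i|/2\ge S/20$ elements are crossing, so there are at least $S/20$ matched pairs with exactly one element in $X_i$. Form the multigraph on $\{0,1,\dots,p\}$, where $0$ stands for the part $[n]\setminus W'$, vertex $i\geq 1$ stands for $X_i$, and each matched pair with its elements in different parts is an edge. Take a bipartition of the vertices with the maximum number of cut edges. At each vertex at least half of the edges are cut, since otherwise moving the vertex to the other side would increase the cut. If (2) holds, then for one of the two sides, $\Sigma$, at least $\eta q/4$ indices $i\in I_0\cap\Sigma$ have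 $|\mathrm{imb}(X_i)|<T$.

Fix a side $\Sigma$. For $i\in I_0\cap\Sigma$ let $E_i$ be the set of cut edges at $i$, so $|E_i|\ge S/40$. A pair in $E_{i'}$ has one element in $X_{i'}$ and the other in a part on the opposite side. So for distinct $i,i'\in I_0\cap\Sigma$ the sets $E_i,E_{i'}$ are disjoint, and no pair of $E_{i'}$ meets $X_i$. Now condition also on the coins of all pairs outside $\bigcup_{i\in I_0\cap\Sigma}E_i$. Pairs inside $X_i$ contribute $0$ to $\mathrm{imb}(X_i)$, uncut edges at $i$ contribute constants, and each pair of $E_i$ contributes an independent uniform sign. So the numbers $\mathrm{imb}(X_i)$, $i\in I_0\cap\Sigma$, are independent, each a constant plus a sum of $e=|E_i|\ge1$ independent uniform signs.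

**Step 3: counting.** Such a sum takes values of one parity, each with probability at most $\binom e{\lfloor e/2\rfloor}2^{-e}\le1/\sqrt e\le\sqrt{40/S}$ by Lemma 4, and at most $T$ integers of a given parity lie in $(-T,T)$. So $\Pr[|\mathrm{imb}(X_i)|<T]\le T\sqrt{40/S}\le2^{-8/\eta}$. There are at most $2^p\le2^q$ subsets of $I_0\cap\Sigma$ of size $\lceil\eta q/4\rceil$, so a union bound gives probability at most $2^q(2^{-8/\eta})^{\eta q/4}=2^q2^{-2q}=2^{-q}$ for each side, hence $2^{1-q}$ in total. $\square$

Note the roles of the scales: each set has size about $\eta B/320$, far below the block size $B$, and the failure probability decays with the number $q$. For $N$ variables in all, $q$ is large only when $B$ is much smaller than $N$.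

## 7. Variables that live long split the program

How will Lemma 5 meet a program? Cut a narrow program at $q-1$ layers. It becomes a sum, over at most $w^{q-1}$ choices of nodes at the cuts, of products of $q$ pieces. If the pieces used mostly disjoint large sets of variables, each piece would be unbalanced by at least $T$, the product would lose about $2^{-Tq/2}$, and a suitable constant $T$ would beat $w^q$. This stops working when a variable is read in many pieces, on different paths. The width-4 program for $F_{k,1}$ does exactly that: it reads each $x_i$ in all of its $n-1$ summands. Here the multilinear condition helps in another way. If $x$ is read both before and after a layer, then the layer has nodes that have possibly seen $x$ and nodes that can still see $x$, and no node is both. Following only one kind leaves width at most $w-1$.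

**Definition (programs).** A *program* $P$ is an ABP over $L$ with layers $V_0=\{s\},V_1,\dots,V_\ell=\{t\}$, edges labelled by variables $x_i$ or elements of $L$, in which no $x_i$ occurs twice on an $s$–$t$ path. Nodes not on $s$–$t$ paths are always deleted; so every node and edge lies on an $s$–$t$ path, and every directed path is part of one. Let $\mathrm{var}(P)$ be the set of variables $x_i$ occurring in $P$. *Edge-level* $i$ consists of the edges from $V_{i-1}$ to $V_i$. For nodes $u,u'$ let $[u,u']$ be the sum over $u$–$u'$ paths of the products of labels, and $X_{uu'}$ the set of variables on $u$–$u'$ paths (with $[u,u]=1$, $X_{uu}=\emptyset$). Then $[u,u']$ is multilinear in $X_{uu'}$.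

If layers $j_0<\dots<j_a$ and nodes $v_i\in V_{j_i}$ are such that $v_{i-1}$–$v_i$ paths exist for all $i$, then
$$\text{the sets }X_{v_{i-1}v_i}\ (1\le i\le a)\text{ are pairwise disjoint.}\tag{1}$$
Otherwise, concatenating suitable paths and extending to $s$ and $t$, we would get an $s$–$t$ path containing a variable twice.

**Definition (lifetime).** For $x\in\mathrm{var}(P)$ let $\mathrm{first}(x)$ and $\mathrm{last}(x)$ be the smallest and largest edge-level with an edge labelled $x$, and let $R_x=\{i:\mathrm{first}(x)\le i\le\mathrm{last}(x)-1\}$, a set of layer indices. These are the layers with an $x$-edge before them and an $x$-edge after them.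

Example: let $P$ compute $x\,g+h\,x$, by two branches that meet only in $s$ and $t$, the first reading $x$ at edge-level $1$ and the second at edge-level $\ell$. Then $R_x=\{1,\dots,\ell-1\}$. In each of these layers the nodes of the first branch have seen $x$ and those of the second have not.

**Lemma 6.** Let $P$ have width $\le v$, and let the layers $i,\dots,j$ all lie in $R_x$. Partition $V_l=B_l\sqcup C_l$ for $i\le l\le j$, where $B_l$ is the set of nodes $u\in V_l$ such that $x$ occurs on some $s$–$u$ path. Then $B_l,C_l\ne\emptyset$, so both have size $\le v-1$, and no edge goes from $B_l$ to $C_{l+1}$. Consequently, for $u\in V_i$, $u'\in V_j$ joined by a path (writing $B=\bigcup B_l$, $C=\bigcup C_l$):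

- if $u,u'$ are both in $C$ (or both in $B$), all $u$–$u'$ paths stay in $C$ (or in $B$), so $[u,u']$ is computed by a program of width $\le v-1$ with variable set $X_{uu'}$;
- if $u\in C$ and $u'\in B$, then $[u,u']=\sum_{(a,b)}[u,a]\,\ell_{ab}\,[b,u']$, where the sum is over pairs $a\in C_l$, $b\in B_{l+1}$, $i\le l<j$, joined by edges, with a $u$–$a$ path and a $b$–$u'$ path, and $\ell_{ab}$ is the sum of the labels of the edges $a\to b$. Here $[u,a]$ and $[b,u']$ are computed by programs of width $\le v-1$ inside $C$ and $B$ respectively, with variable sets $X_{ua}$ and $X_{bu'}$, and the variable sets of the three factors are disjoint subsets of $X_{uu'}$;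
- $u\in B$, $u'\in C$ is impossible.

*Proof.* Let $i\le l\le j$. Take an $x$-edge at level $\mathrm{first}(x)\le l$. It lies on an $s$–$t$ path, and this path meets $V_l$, at or after the head of the edge, in a node of $B_l$. So $B_l\ne\emptyset$. Take an $x$-edge at level $\mathrm{last}(x)\ge l+1$. Its tail is reached from $s$ through some $u\in V_l$, and $x$ occurs on a $u$–$t$ path. If $u$ were in $B_l$, then $x$ would occur twice on an $s$–$t$ path. So $u\in C_l$.

The head of an edge leaving a node of $B$ has an $s$-path containing $x$, so within the layers considered it is in $B$. Hence a path crosses from $C$ to $B$ at most once and never returns. This gives the first and third statements, and in the mixed case each path contains exactly one crossing edge $a\to b$; before it the path is in $C$, after it in $B$, and grouping the paths by $(a,b)$ gives the sum. Disjointness of the three variable sets follows as in (1). The subprograms satisfy the multilinear condition because their paths are parts of $s$–$t$ paths of $P$. $\square$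

If $v=1$, two nonempty parts do not fit into a layer, so all $R_x$ are empty. In the program for $F_{k,1}$ from Lemma 1, with $x=x_i$, the nodes of the start track lie in $C$ and those of the done track in $B$, so the mixed case really occurs.

**Definition (segments).** Define cut layers by $i_0=0$ and
$$i_{\kappa+1}=\max\big(i_\kappa+1,\ \max\{\mathrm{last}(x)-1:i_\kappa\in R_x\}\big)\qquad(\max\emptyset=-\infty)$$
until $\ell$ is reached. Since $\mathrm{last}(x)-1<\ell$, the index $\ell$ is never overshot. *Segment* $\kappa$ consists of the edge-levels $i_{\kappa-1}+1,\dots,i_\kappa$, and its set $U$ is the set of variables on its edges.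

So from each cut layer we jump as far as a single variable alive there allows. Each segment is of

- *type 1*: a single edge-level; or
- *type 2*: all its layers $i_{\kappa-1},\dots,i_\kappa$ lie in a common $R_x$, namely for some $x$ with $i_{\kappa-1}\in R_x$ and $i_\kappa=\mathrm{last}(x)-1$.

In the example $xg+hx$, where $x$ lives as long as possible, the cut layers are $0,1,\ell-1,\ell$ (for $\ell\ge3$), and the middle segment is split by $x$.

**Lemma 7.** The segments in which a given variable $y$ occurs lie within three consecutive ones.

*Proof.* Let $i_{\kappa-1}<\mathrm{first}(y)\le i_\kappa$. If $\mathrm{last}(y)\le i_\kappa$, only segment $\kappa$ is involved. Otherwise $i_\kappa\in R_y$, so $i_{\kappa+1}\ge\mathrm{last}(y)-1$. Hence $\mathrm{last}(y)\le i_{\kappa+1}+1$ lies in segment $\kappa+1$ or $\kappa+2$. $\square$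

So at the price of possibly long segments, every variable is now local. If all segments contain few variables, the cutting argument works. If some segment contains many variables, it is either a single edge-level, which has tiny rank by (R5), or it has the structure of Lemma 6, and we pass to width $v-1$ with fewer variables, at a smaller scale.

## 8. The expected rank of a narrow program

Fix $k,r,w$ satisfying the hypotheses of Theorem 2: $Q=n^{5^{-w}}\ge2^{2000w^2}$ and $b_{r-1}\le Q^{5/2}$. Put
$$\eta=\frac1{120w^2},\qquad T=20(1+\lceil\log w\rceil),\qquad N_v=n^{5^{-(w-v)}}\quad(1\le v\le w).$$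
Then $N_w=n$, $N_1=Q^5$ and $N_{v-1}=N_v^{1/5}$. Since $2^{w-1}\ge w$, we have $1+\lceil\log w\rceil\le w$, so $T\le20w$. Let $M\ge1$.

**Proposition 8.** Let $1\le v\le w$. Every program $P$ of width $\le v$ with at most $M$ nodes and $N:=|\mathrm{var}(P)|\ge N_v$ satisfies
$$\mathbb E\big[\rho_{\mathrm{var}(P)}(P)\big]\le\varepsilon_v:=(w^7M)^v\,2^{1-Q/2}.$$

*Proof.* We use induction on $v$; for $v=1$ no induction hypothesis is used. Let $W=\mathrm{var}(P)$, so $Q^5\le N_v\le N\le n$.

**Step 1: choosing the scale.** We pick a block size $B$ that is small compared with $N$ but still at least a power of it. Since $b_{r-1}\le Q^{5/2}\le\sqrt N$, there is a largest $B\in\{b_0,\dots,b_{r-1}\}$ with $B\le\sqrt N$. As $b_0=n\ge N>\sqrt N$, we have $B=b_j$ with $j\ge1$, and $B^2=b_{j-1}>\sqrt N$. So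
$$N^{1/4}<B\le N^{1/2}.\tag{2}$$
Let $S=\eta B/320$, so $S>N^{1/4}/(38400w^2)$. Since $N^{1/20}\ge Q^{1/4}\ge2^{500w^2}\ge1536000\,w^2$ (because $2^{w^2}\ge w^2$ and $2^{499}\ge1536000$) and $1536000=40\cdot38400$, we get
$$S\ge40N^{1/5}\ge40Q.\tag{3}$$
Next, $Q\ge2^{2000w^2}=2^{80w^2}2^{1920w^2}\ge400w^2\,2^{1920w^2}\ge T^22^{1920w^2}$, so $S\ge40T^22^{1920w^2}$, that is,
$$T\sqrt{40/S}\le2^{-960w^2}=2^{-8/\eta}.\tag{4}$$
So Lemma 5 applies with these $\eta,B,S,T$. In particular also $T\le S/2$.

**Case A: every segment of $P$ has $|U|<S$.**

**Step A1: grouping.** We collect segments into groups with about $S$ variables. Merge consecutive segments greedily, closing a group as soon as its segments together contain $\ge S$ variables. We get groups $1,\dots,q$ with variable sets $U_\kappa$. Before its last segment was added, a group had fewer than $S$ variables, and that segment has fewer than $S$; so $|U_\kappa|<2S$ for all $\kappa$. Moreover $|U_\kappa|\ge S$ for $\kappa\le q-1$. Since $N\le\sum|U_\kappa|<2Sq$,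
$$q>\frac N{2S}=\frac{160N}{\eta B}\ge\frac{160\sqrt N}\eta.\tag{5}$$
In particular $q\ge\sqrt N\ge Q$ and $q\ge8$. By Lemma 7, a variable of $U_\kappa$ occurs only in groups $\kappa-2,\dots,\kappa+2$, and $U_\kappa\cap U_{\kappa'}=\emptyset$ if $|\kappa-\kappa'|\ge3$.

**Step A2: few bad groups.** We show that, with very high probability, large pieces are unbalanced in almost all groups. Number the nodes in each layer by a subset of $\{1,\dots,w\}$. For $\alpha,\beta\in[w]$ let $X^\kappa_{\alpha\beta}\subseteq U_\kappa$ be the set $X_{uu'}$, where $u$ is node $\alpha$ of the first layer and $u'$ is node $\beta$ of the last layer of group $\kappa$ (empty if undefined). These sets do not depend on the random partition. For fixed $(\alpha,\beta)$ and a fixed residue mod $3$, the sets $X^\kappa_{\alpha\beta}$ with $\kappa$ in that residue class and $|X^\kappa_{\alpha\beta}|\ge S/10$ are disjoint, have size at most $2S$, and number at most $q$. Call $\kappa$ *bad* if for some $(\alpha,\beta)$ both $|X^\kappa_{\alpha\beta}|\ge S/10$ and $|\mathrm{imb}(X^\kappa_{\alpha\beta})|<T$. Apply Lemma 5 to each of these $3w^2$ families: with probability at least $1-3w^2(e^{-\eta^3q/2048000}+2^{1-q})$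 there are at most $3w^2\cdot\eta q=q/40$ bad $\kappa$. Assume this for Step A3.

**Step A3: every term has tiny rank.** We have $P=\sum\prod_{\kappa=1}^q[v_{\kappa-1},v_\kappa]$, summed over at most $w^{q-1}$ sequences of nodes at the group boundaries, with $v_0=s$, $v_q=t$. Sequences without connecting paths contribute $0$ and are dropped. Fix a term. Let $X^\kappa=X_{v_{\kappa-1}v_\kappa}$; these are disjoint by (1). Let $\mathrm{Miss}=W\setminus\bigcup X^\kappa$. By (R1), (R3), (R4),
$$\rho_W(\text{term})\le2^{-|\mathrm{Miss}|/2}\prod_\kappa2^{-|\mathrm{imb}(X^\kappa)|/2}.\tag{6}$$
Consider the indices $\kappa\equiv3\pmod5$ with $3\le\kappa\le q-1$. There are $\lfloor(q+1)/5\rfloor\ge(q-3)/5$ of them. Their sets $U_\kappa$ are pairwise disjoint, and so are their windows $\{\kappa-2,\dots,\kappa+2\}\cap[q]$. For each such $\kappa$ we have $|U_\kappa|\ge S$. So either $|\mathrm{Miss}\cap U_\kappa|\ge S/2$, or more than $S/2$ elements of $U_\kappa$ are covered by the sets $X^{\kappa'}$ with $\kappa'$ in the window, since $X^{\kappa'}\subseteq U_{\kappa'}$ meets $U_\kappa$ for no other $\kappa'$. In the latter case, as a window has at most five indices, some $\kappa'$ in the window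 has $|X^{\kappa'}|\ge S/10$; and if the window contains no bad index, then $|\mathrm{imb}(X^{\kappa'})|\ge T$. At most $q/40$ windows contain a bad index. So at least
$$\frac{q-3}5-\frac q{40}\ge\frac q{10}\qquad(\text{using }q\ge8)$$
windows each contribute to (6) a factor at most $\max(2^{-S/4},2^{-T/2})=2^{-T/2}$, and these factors come from disjoint parts of (6). Hence
$$\rho_W(\text{term})\le2^{-Tq/20}=2^{-(1+\lceil\log w\rceil)q}\le w^{-q}2^{-q},$$
and by (R2) $\rho_W(P)\le w^{q-1}w^{-q}2^{-q}\le2^{-q}$.

**Step A4: the expectation.** Since always $\rho_W(P)\le1$,
$$\mathbb E\rho_W(P)\le3w^2\big(e^{-\eta^3q/2048000}+2^{1-q}\big)+2^{-q}.$$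
By (5) and $\sqrt N\ge Q^{5/2}$,
$$\frac{\eta^3q}{2048000}\ge\frac{160\,\eta^2\sqrt N}{2048000}=\frac{\eta^2\sqrt N}{12800}\ge\frac{Q^{5/2}}{184320000\,w^4}\ge Q,$$
because $Q^{3/2}\ge2^{3000w^2}\ge184320000\,w^4$ (note $2^{28}\ge184320000$ and $2^{2w^2}\ge w^4$). Also $q\ge Q$. So $\mathbb E\rho_W(P)\le3w^2(2^{-Q}+2\cdot2^{-Q})+2^{-Q}\le10w^22^{-Q}\le2^{-Q/2}\le\varepsilon_v$.

**Case B: some segment $\kappa$ has $|U|\ge S$.**

**Step B1: isolating the segment.** We cut near segment $\kappa$ so that one factor carries many variables of $U$. Cut $P$ at the boundaries of segments $\kappa-2,\dots,\kappa+2$, those that exist. There are at most $6$ cut layers, so $P$ is a sum of at most $w^6$ terms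
$$[s,v_{\kappa-3}]\,[v_{\kappa-3},v_{\kappa-2}]\cdots[v_{\kappa+1},v_{\kappa+2}]\,[v_{\kappa+2},t]$$
(shorter at the ends of $P$), whose factors have disjoint variable sets by (1). By Lemma 7 the variables of $U$ occur only in segments $\kappa-2,\dots,\kappa+2$. So for each term one of two alternatives holds, and which one holds does not depend on the random partition:

- at least $S/2$ variables of $U$ are missing from the term, and then $\rho_W(\text{term})\le2^{-S/4}$ by (R1), (R4); or
- more than $S/2$ of them occur in the at most five single-segment factors, so some single-segment factor $[u,u']$ has $|X|\ge S/10$, where $X=X_{uu'}$. Then $\rho_W(\text{term})\le\rho_X([u,u'])$ by (R1), (R3), (R4).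

**Step B2: a large factor from a type 1 segment.** Here $[u,u']$ is a sum of labels of parallel edges, hence affine linear, and $\rho_X([u,u'])\le2^{1-S/20}$ by (R5).

**Step B3: a large factor from a type 2 segment.** This is possible only if $v\ge2$, and we reduce to width $v-1$ by Lemma 6.

If $u,u'$ are both in $B$ or both in $C$ (in the notation of Lemma 6), then $[u,u']$ is computed by a program of width $\le v-1$ with at most $M$ nodes and $|X|\ge S/10\ge N^{1/5}\ge N_{v-1}$ variables, by (3). By induction $\mathbb E\rho_X([u,u'])\le\varepsilon_{v-1}$.

If $u\in C$ and $u'\in B$, then $[u,u']$ is a sum of at most $wM$ products $[u,a]\,\ell_{ab}\,[b,u']$ (at most $M$ choices of $a$, then at most $w$ of $b$), whose factors have disjoint variable sets inside $X$. For each product, $X$ is the union of four parts, so at least one has size $\ge S/40$. Again this does not depend on the partition.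

- The variables of $X$ not occurring in the product: then $\rho_X(\text{product})\le2^{-S/80}$ by (R1), (R4).
- The variables of $\ell_{ab}$: then $\rho_X(\text{product})\le2^{1-S/80}$ by (R5), together with (R1), (R3), (R4).
- The variables of $[u,a]$, or those of $[b,u']$: since $S/40\ge N^{1/5}\ge N_{v-1}$, induction applied to that factor, together with (R1), (R3), (R4), gives expectation $\le\varepsilon_{v-1}$.

**Step B4: adding up.** Since $S\ge40Q$, all the explicit bounds $2^{-S/4}$, $2^{1-S/20}$, $2^{-S/80}$, $2^{1-S/80}$ are at most $2^{1-Q/2}$. Hence, by (R2),
$$\mathbb E\rho_W(P)\le w^6\cdot wM\cdot\max\big(2^{1-Q/2},\varepsilon_{v-1}\big)\le w^7M\,(w^7M)^{v-1}2^{1-Q/2}=\varepsilon_v,$$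
where for $v=1$ the term $\varepsilon_{v-1}$ is absent. $\square$

The proof of Proposition 8 explains why the tree has many levels. Each time the width drops, the number of variables may drop to its fifth root, and Step 1 needs a block size between the fourth root and the square root of the current number. The hypothesis $b_{r-1}\le Q^{5/2}$ ensures that the tree reaches the smallest scale needed.

## 9. From expected rank to the separation

**Proof of Theorem 2.** Let a syntactic multilinear ABP over $K$ of width $\le w$ with $M$ nodes compute $F_{k,r}$. Variables outside $\{x_1,\dots,x_n\}\cup\Lambda$, if any occur, may be replaced by the constant $0$, since $F_{k,r}$ does not involve them. Regard the variables in $\Lambda$ as elements of $L=K(\Lambda)$, and delete the nodes not on $s$–$t$ paths. This gives a program over $L$ of width $\le w$ with at most $M$ nodes. Its variable set is all of $[n]$, because $F_{k,r}$ depends on every $x_i$ (Lemma 3). Lemma 3 says that its relative rank is $1$ for every partition in the support, so its expected relative rank is $1$. Proposition 8 with $v=w$ and $N=n=N_w$ gives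
$$1\le(w^7M)^w2^{1-Q/2},\qquad\text{so}\qquad M\ge w^{-7}2^{(Q/2-1)/w}\ge2^{Q/(4w)}.$$
The last inequality says $7\log w+\frac1w\le\frac Q{4w}$. It holds because $7\log w+\frac1w\le8w$ and $Q\ge2^{2000w^2}\ge32w^2$. $\square$

**Proof of Theorem 1.** Membership in $\text{sm-VNC}^1$ was shown in Section 4. Suppose $(f_m)$ had sm-ABPs of constant width $w$ and polynomial size. By the choice of $k$ we have $n=2^{2^k}\le m<2^{2^{k+1}}=n^2$. With $r=k$,
$$Q=n^{5^{-w}}\ge m^{5^{-w}/2}\ge2^{2000w^2}\quad\text{for all large }m,\qquad b_{r-1}=b_{k-1}=4\le Q^{5/2}.$$
By Theorem 2 the number of nodes is at least $2^{Q/(4w)}\ge2^{m^{5^{-w}/2}/(4w)}$, which is superpolynomial in $m$. This is a contradiction. With the known inclusion $\text{sm-VBWBP}\subseteq\text{sm-VNC}^1$ we obtain $\text{sm-VBWBP}\subsetneq\text{sm-VNC}^1$. $\square$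

## 10. How much width $F_{k,r}$ needs: proof of Theorem 3

**Step 1: the upper bound on the width.** We unroll Lemma 1 along the tree. Claim: for a level-$j$ node $\nu$, $F_\nu$ has an sm-ABP with single source and sink, of width $\le2(r-j)+2$, with at most $b_j^3$ edge-levels. We go from level $r-1$ down to level $0$.

At level $r-1$, with $N=b_{r-1}$, each summand is a product of $N/2$ polynomials $1+xx'$, which by concatenation has width $2$ and $N$ edge-levels. Lemma 1 with the $N-1$ classes gives width $\le4$ and length $(N-1)(1+N)+1=N^2\le N^3$.

For $j<r-1$, with $q=b_{j+1}\ge4$, each summand is a product of $q$ polynomials $F_\mu$, which by concatenation has width $\le2(r-j-1)+2$ and length at most $q\cdot q^3$; the concatenation is syntactic multilinear because blocks of a class are disjoint and different nodes have different $\lambda$'s. Lemma 1 with the $q+1$ classes increases the width by at most $2$, and the length is at most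
$$(q+1)(1+q^4)+1=q^5+q^4+q+2\le q^6=b_j^3.$$
The variable $\lambda_{\nu,c}$ does not occur in the summand it multiplies, so Lemma 1 does apply. At $j=0$ we get width $\le2r+2$ and at most $n^3$ edge-levels. Since $r\le k=\log\log n$, the size is $\mathrm{poly}(n)$.

**Step 2: part (a).** We check the hypotheses of Theorem 2 for $r=3w\le k$. The condition $b_{r-1}\le Q^{5/2}$ reads $n^{2^{-(3w-1)}}\le n^{\frac52\cdot5^{-w}}$, that is, $2\cdot8^{-w}\le\frac52\cdot5^{-w}$, or $5^w\le\frac54\cdot8^w$, which holds. For fixed $w$ and large $k$ we have $Q=n^{5^{-w}}\ge2^{2000w^2}$. So Theorem 2 gives the lower bound $2^{n^{5^{-w}}/(4w)}$ in width $w$, and Step 1 gives polynomial-size sm-ABPs of width $2\cdot3w+2=6w+2$.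

**Step 3: part (b).** We let the width grow with $k$. Take $r=k=\log\log n$; Step 1 gives width $2\log\log n+2$. Let $1\le w\le k/4$. Since $\frac14\log5<0.581$, we have $5^w\le2^{0.581k}$, so
$$\log Q=\frac{2^k}{5^w}\ge2^{0.419k}=(\log n)^{0.419}\ge2000w^2\quad\text{for large }k,$$
because $w\le k/4$. Also $b_{k-1}=4\le Q^{5/2}$. Theorem 2 gives size at least
$$2^{Q/(4w)}\ge2^{\,2^{(\log n)^{0.419}}/k}\ge2^{2^{(\log n)^{0.4}}}\quad\text{for large }k,$$
where the last inequality holds because $2^{0.419k}-\log k\ge2^{0.4k}$ for large $k$. $\square$
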